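\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The integral means exponent of quasiconformal self-maps\\ of the disk has a corner at the origin}


\begin{abstract}
Let $B(K,t)$ be the largest growth exponent of the integral means
$\int_0^{2\pi}\bigl(\frac{1-|f(re^{i\theta})|}{1-r}\bigr)^t\,d\theta$ over all $K$-quasiconformal self-maps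
$f$ of the unit disk. It was conjectured that $B(K,t)=\frac{(K-1)^2}{4}t^2$ for
$-\frac{2}{K-1}\le t\le 0$. We show that this fails for every $K>1$: as $t\to0^-$ the function $B(K,t)$ is
bounded below by a positive multiple of $|t|$. The example is the extension to the disk of a circle homeomorphism
given by a Riesz product. Since $B(K,t)=0$ for $0\le t\le1$, it follows that $B(K,\cdot)$ has a corner at $0$. We also
prove the upper bound $B(K,t)\le \kappa\, t(t-1)/(1+\kappa t)$ with
$\kappa=\frac{(K-1)^2}{4K}$, which is attained at both ends of the interval. So for bounded $K$ the order of magnitude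
of $B(K,t)$ on the interval is $k^2(t^2+|t|)$, where $k=\frac{K-1}{K+1}$.
\end{abstract}

\section{The question and the answer}

\subsection*{Definitions}
Let $\mathbb D$ be the unit disk and $1<K<\infty$, and put $k=\frac{K-1}{K+1}$, so that $K=\frac{1+k}{1-k}$.
A sense-preserving homeomorphism $f$ between plane domains is \emph{$K$-quasiconformal} ($K$-qc) if
it lies in $W^{1,2}_{\rm loc}$ and $|f_{\bar z}|\le k|f_z|$ almost everywhere; $\mu_f=f_{\bar z}/f_z$ is its
Beltrami coefficient. By a $K$-qc self-map of $\mathbb D$ we mean a $K$-qc homeomorphism of $\mathbb D$ onto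
$\mathbb D$. For such $f$ and $t\in\mathbb R$ let
\[
I(t,f)=\limsup_{r\to1^-}\frac{\log\int_0^{2\pi}\Bigl(\frac{1-|f(re^{i\theta})|}{1-r}\Bigr)^t\,d\theta}{-\log(1-r)},
\qquad B(K,t)=\sup_f I(t,f).
\]
The quotient $\frac{1-|f(z)|}{1-|z|}$ measures how much $f$ stretches the boundary near $z/|z|$ at scale
$1-|z|$. Large negative $t$ weights the places where $f$ compresses most.

Write $t_0=-\frac2{K-1}=-\frac{1-k}{k}$. For $t<t_0$ it is known that $B(K,t)=-(K-1)t-1$ \cite{PSum} (we recover this in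
Remark~\ref{rem:far}); this is the contribution of a single boundary point at which $1-|f|$ is as small as
$(1-r)^K$. For the remaining negative exponents the following was proposed in \cite{PSum}.

\begin{conjecture}
Let $1<K<\infty$. For $-\frac2{K-1}\le t\le0$, $B(K,t)=\frac{(K-1)^2}{4}t^2$.
\end{conjecture}

The formula is a tempting one. Since
\[
\tfrac{(K-1)^2}{4}t^2-\bigl(-(K-1)t-1\bigr)=\bigl(\tfrac{K-1}{2}t+1\bigr)^2 ,
\]
it is the only multiple of $t^2$ that joins the line $-(K-1)t-1$ at $t_0$, and there it joins it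
tangentially. But there is a reason to doubt a function that is flat at $0$. Lengths on the unit circle add
up to $2\pi$, so the average of $\frac{1-|f|}{1-r}$ over $|z|=r$ is bounded, and one finds that $B(K,t)=0$
at $t=1$ as well as at $t=0$. If the stretching factors gained from scale to scale behave like
independent random variables with mean $1$ and small variance $\sigma^2$, the $t$-th moment of such a factor is about
$1+\frac{\sigma^2}{2}t(t-1)$. This suggests $t(t-1)=t^2+|t|$ rather than $t^2$ for $t<0$.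

\subsection*{Results}
Let
\[
\kappa=\frac{k^2}{1-k^2}=\frac{(K-1)^2}{4K},\qquad
U_K(t)=\frac{\kappa\,t(t-1)}{1+\kappa t}=\frac{k^2s(1+s)}{1-k^2-sk^2}\quad(s=-t).
\]

\begin{theorem}\label{thm:lower}
For all $K>1$ and $t\le0$,
\[
B(K,t)\ \ge\ \frac1{\log3}\log\Bigl(1+\frac{k^2\,t(t-1)}{160000}\Bigr).
\]
Consequently $B(K,t)>\frac{(K-1)^2}{4}t^2$ for every $t\in\bigl[-\frac{2\cdot10^{-5}}{(K+1)^2},0\bigr)$. This
interval lies inside $\bigl[-\frac2{K-1},0\bigr)$, so the conjecture fails for every $K>1$.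
\end{theorem}

\begin{theorem}\label{thm:upper}
For $K>1$ and $t_0\le t\le0$,
\[
5\cdot10^{-6}\,k^2\,t(t-1)\ \le\ B(K,t)\ \le\ U_K(t)\ \le\ \tfrac{K+1}{2}\,k^2\,t(t-1).
\]
Moreover $B(K,t)=U_K(t)$ at $t=0$ and at $t=t_0$. Also $B(K,t)=0$ on $[0,1]$, and $B(K,\cdot)$ has a corner at
$0$: its left derivative there lies in
$\bigl[-\frac{(K-1)^2}{4K},\,-\frac{k^2}{160000\log3}\bigr]$.
\end{theorem}

So for bounded $K$ the order of magnitude of $B(K,t)$ on the whole interval is $k^2t(t-1)$. We
do not determine $B(K,t)$ on $(t_0,0)$. If maps of $\mathbb D$ into, but not onto, $\mathbb D$ were also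
admitted, $B$ could only increase, and Theorem~\ref{thm:lower} would still hold.

Section~\ref{sec:toy} shows the source of the linear term in a toy model and why the model must be modified;
Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}. The upper bound, in Section~\ref{sec:upper}, uses the
method of Prause and Smirnov \cite{PS}, with a full argument. Section~\ref{sec:ends} treats the endpoints and the corner.

\section{A toy cascade}\label{sec:toy}

This section is motivation only. Let $h:\mathbb R\to\mathbb R$ be an increasing homeomorphism with $h(x+1)=h(x)+1$; it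
induces a homeomorphism of the circle. For an interval $J$ let $|h(J)|$ denote the increment of $h$ over $J$.
If $h$ has a reasonable extension to the disk, then $\frac{1-|f|}{1-r}$ should be
comparable to $\frac{|h(J)|}{|J|}$ for an interval $J$ of length about $1-r$, and the integral mean with $t=-s$
becomes the average of $\bigl(|h(J)|/|J|\bigr)^{-s}$.

The simplest multiscale $h$ distributes mass over dyadic intervals: fix $0<a<1$, start from $[0,1]$ with mass $1$, and
give the left and right half of each dyadic interval the fractions $\frac{1+a}2$ and $\frac{1-a}2$ of its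
mass. For $J$ of generation $n$ the ratio $|h(J)|/|J|$ is a product of $n$ factors $1\pm a$, and over the
$2^n$ intervals all sign patterns occur once. So the average of $(|h(J)|/|J|)^{-s}$ is $m(s)^n$, where
\[
m(s)=\tfrac12\bigl((1+a)^{-s}+(1-a)^{-s}\bigr)
=\sum_{j\ \mathrm{even}}\tbinom{s+j-1}{j}a^j\ \ge\ 1+\tfrac{s(s+1)}2a^2 .
\]
The growth exponent is thus $\log m(s)/\log2$, which for bounded $s$ and small $a$ is of order $a^2(s+s^2)$: the linear
term is visible. It is
forced by additivity of mass. The factors have mean $1$, so the mean of their logarithm, here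
$\frac12\log(1-a^2)$, is negative; at a typical point $h$ contracts at a definite exponential rate, and already
$s\to0^+$ detects this at first order.

This $h$ is not the boundary map of a qc map. The two intervals of generation $n+1$ adjacent to $\frac12$ have
masses $\frac{1+a}2\bigl(\frac{1-a}2\bigr)^n$ and $\frac{1-a}2\bigl(\frac{1+a}2\bigr)^n$, whose ratio tends to
$0$, whereas boundary maps of qc maps have comparable increments over adjacent intervals of equal length. The cause is the jump of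
the factor $1\pm a$ at dyadic points. We therefore replace it by a smooth factor
$1-a\cos(2\pi3^jx)$, which still has mean $1$. The product of the factors of index below $n$ is then nearly constant
on intervals of length $3^{-n}$, so $h$ is close to linear at every place and scale, and it has an extension of small
dilatation.

\section{The lower bound}\label{sec:lower}

Fix $K>1$ and put $a=k/200\in(0,\frac1{200})$. The number $200$ is chosen so that the extension
constructed below, whose Beltrami coefficient is at most $198a$ in modulus, is $K$-qc.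

\subsection{A Riesz product}

Let $P_0=1$,
\[
P_n(x)=\prod_{j=0}^{n-1}\bigl(1-a\cos(2\pi3^jx)\bigr),\qquad h_N(x)=\int_0^xP_N .
\]
As before, $|h(J)|$ denotes the increment of $h$ over the interval $J$.

\begin{lemma}\label{lem:riesz}
$h_N$ converges uniformly to a continuous nondecreasing function $h$, and $h(x)=x+D(x)$ with $D$ continuous, $1$-periodic and
$|D(x)-D(x')|\le\frac{4a}\pi$ for all $x,x'$. For every bounded interval $J$ and $n\ge0$,
\begin{equation}\label{eq:selfsim}
\inf_JP_n\cdot3^{-n}|h(3^nJ)|\ \le\ |h(J)|\ \le\ \sup_JP_n\cdot3^{-n}|h(3^nJ)|,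
\end{equation}
and $|(\log P_n)'|\le2\pi a\,3^n$.
\end{lemma}

\begin{proof}
Every integer has a unique balanced ternary expansion $q=\sum_j\varepsilon_j3^j$ with
$\varepsilon_j\in\{-1,0,1\}$; put $c_q=(-a/2)^{\sum|\varepsilon_j|}$. Each factor of $P_N$ is
$1-\frac a2e^{2\pi i3^jx}-\frac a2e^{-2\pi i3^jx}$, so
\[
P_N(x)=\sum_{|q|\le(3^N-1)/2}c_q\,e^{2\pi iqx},\qquad c_0=1 .
\]
If the highest nonzero digit of $q$ has index $n$, then $|q|\ge3^n-\frac{3^n-1}2>\frac{3^n}2$, and the sum of
$|c_q|$ over all such $q$ is $2\cdot\frac a2\,(1+2\cdot\frac a2)^n=a(1+a)^n$. Hence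
\[
\sum_{q\ne0}\frac{|c_q|}{|q|}\le\sum_{n\ge0}2a\Bigl(\frac{1+a}3\Bigr)^n=\frac{6a}{2-a}\le4a .
\]
So $h_N(x)=x+\sum_{0<|q|\le(3^N-1)/2}c_q\frac{e^{2\pi iqx}-1}{2\pi iq}$ converges uniformly. The limit has the form
$x+D(x)$ with $D$ continuous and $1$-periodic, and
$|D(x)-D(x')|\le\sum_{q\neq 0}\frac{2|c_q|}{2\pi|q|}\le\frac{4a}\pi$. It is nondecreasing because $P_N>0$.

For $N>n$ we have $P_N(x)=P_n(x)P_{N-n}(3^nx)$. Integrate over $J$, bound $P_n$ by its infimum and supremum, and
let $N\to\infty$; this gives \eqref{eq:selfsim}. Finally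
$|(\log P_n)'|\le\sum_{j<n}\frac{2\pi3^ja}{1-a}\le\frac{\pi a3^n}{1-a}\le2\pi a3^n$.
\end{proof}

\begin{lemma}[near-linearity at every scale]\label{lem:linear}
Let $x\in\mathbb R$ and $y>0$. Let $n=0$ if $y\ge1$, and otherwise let $n\ge1$ be determined by
$3^{-n}\le y<3^{1-n}$. Put $Q=P_n(x)$ and $\epsilon=22a\le0.11$. Then
\begin{equation}\label{eq:linear}
|h(x+\tau y)-h(x)-Q\tau y|\le\epsilon Qy\qquad(|\tau|\le1).
\end{equation}
In particular $h$ is strictly increasing.
\end{lemma}

\begin{proof}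
Let $J$ be the interval between $x$ and $x+\tau y$. If $n\ge1$, its length is less than $3^{1-n}$, so by the last
estimate of Lemma~\ref{lem:riesz} we have $P_n/Q\in[e^{-6\pi a},e^{6\pi a}]$ on $J$; for $n=0$ this is trivial. The
interval $3^nJ$ has length $3^n|\tau|y$, so $h=x+D$ and $3^{-n}\le y$ give
\[
3^{-n}|h(3^nJ)|=|\tau|y+3^{-n}\delta,\qquad|\delta|\le\tfrac{4a}\pi,\qquad 3^{-n}|\delta|\le\tfrac{4a}\pi\,y .
\]
Here $6\pi a\le0.0943$, so $e^{6\pi a}-1\le1.05\cdot6\pi a\le19.8a$ and $e^{6\pi a}\le1.1$. By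
\eqref{eq:selfsim},
\[
\frac{|h(J)|}{Qy}-|\tau|\le e^{6\pi a}\bigl(|\tau|+\tfrac{4a}\pi\bigr)-|\tau|\le19.8a+1.41a\le22a .
\]
For the lower bound, if $|\tau|\ge\frac{4a}\pi$ then, using $e^{-u}\ge1-u$ and $|\tau|\le1$,
\[
\frac{|h(J)|}{Qy}\ge e^{-6\pi a}\bigl(|\tau|-\tfrac{4a}\pi\bigr)\ge|\tau|-\tfrac{4a}\pi-6\pi a\ge|\tau|-22a ,
\]
and if $|\tau|<\frac{4a}\pi$ then $\frac{|h(J)|}{Qy}\ge0>|\tau|-22a$. As $h(x+\tau y)-h(x)$ has the sign of
$\tau$ or vanishes, this is \eqref{eq:linear}. With $\tau=1$ it gives $h(x+y)-h(x)\ge(1-\epsilon)Qy>0$.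
\end{proof}

\subsection{The extension}

We extend $h$ to the upper half-plane $\mathbb H$ by averaging. For $z=x+iy$, $y>0$, put
\[
\alpha=\int_0^1h(x+\tau y)\,d\tau=\frac1y\int_x^{x+y}h,\qquad
\beta=\int_0^1h(x-\tau y)\,d\tau=\frac1y\int_{x-y}^xh,
\]
\[
F=u+iv,\qquad u=\tfrac12(\alpha+\beta),\qquad v=\alpha-\beta .
\]

\begin{lemma}\label{lem:ext}
$F$ is a $C^1$ $K$-qc homeomorphism of $\mathbb H$ onto $\mathbb H$ with $F(z+1)=F(z)+1$, and
$f(e^{2\pi iz})=e^{2\pi iF(z)}$, $f(0)=0$, defines a $K$-qc self-map of $\mathbb D$.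
\end{lemma}

\begin{proof}
\emph{Dilatation.} Since $h$ is continuous, $F$ is $C^1$, and
\[
\alpha_x=\tfrac{h(x+y)-h(x)}y,\qquad \alpha_y=\tfrac1y\int_0^1[h(x+y)-h(x+\tau y)]\,d\tau,
\]
\[
\beta_x=\tfrac{h(x)-h(x-y)}y,\qquad \beta_y=\tfrac1y\int_0^1[h(x-y)-h(x-\tau y)]\,d\tau .
\]
If $h$ were linear with slope $Q$ on $[x-y,x+y]$, these would be $\alpha_x=\beta_x=Q$ and
$\alpha_y=-\beta_y=\frac Q2$, and $F$ would be conformal to first order. By \eqref{eq:linear} (used
once for the $x$-derivatives and twice for the $y$-derivatives),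
\[
|\alpha_x-Q|,\ |\beta_x-Q|\le\epsilon Q,\qquad|\alpha_y-\tfrac Q2|,\ |\beta_y+\tfrac Q2|\le2\epsilon Q,
\]
hence
\[
|u_x-Q|\le\epsilon Q,\qquad|u_y|\le2\epsilon Q,\qquad|v_x|\le2\epsilon Q,\qquad|v_y-Q|\le4\epsilon Q .
\]
So $2|F_{\bar z}|\le|u_x-v_y|+|v_x|+|u_y|\le9\epsilon Q$, while $2|F_z|\ge u_x+v_y\ge(2-5\epsilon)Q\ge Q$.
Therefore $|F_{\bar z}|\le9\epsilon|F_z|=198a|F_z|\le k|F_z|$ with $F_z\ne0$. Thus $F$ has positive
Jacobian and is a local $C^1$ diffeomorphism with $|\mu_F|\le k$.

\emph{Bijectivity.} We have $v=\int_0^1[h(x+\tau y)-h(x-\tau y)]\,d\tau>0$, so $F$ maps $\mathbb H$ into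
$\mathbb H$. From $h=x+D$,
\[
|u-x|\le\sup|D|,\qquad y-\tfrac{4a}\pi\le v\le y+\tfrac{4a}\pi .
\]
Moreover $v\le h(x+y)-h(x-y)\to0$ as $y\to0$, uniformly in $x$, because $D$ is continuous and periodic. So the preimage of a compact set
$\{|u|\le M,\ M^{-1}\le v\le M\}$ is bounded and stays away from $\mathbb R$; that is, $F:\mathbb H\to\mathbb H$ is proper. A
proper local homeomorphism between connected surfaces is a covering, and $\mathbb H$ is simply
connected, so $F$ is a homeomorphism of $\mathbb H$ onto $\mathbb H$.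

\emph{Descent.} $F(z+1)=F(z)+1$ because $h(x+1)=h(x)+1$. Hence $f$ is well defined on
$\mathbb D\setminus\{0\}$ and maps it onto itself; it is injective there, since $F(z)=F(z')+m=F(z'+m)$ with $m\in\mathbb Z$ forces
$z=z'+m$. As $v\to\infty$ if and only if $y\to\infty$, setting $f(0)=0$ gives a homeomorphism of $\mathbb D$. It is $K$-qc off $0$, because $e^{2\pi iz}$
is locally conformal, and a point is removable.
\end{proof}

\subsection{The integral means}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]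
Let $f$ be the map of Lemma~\ref{lem:ext}. Let $r=e^{-2\pi y}$ with $2\pi y\le1$ and let $n$ be as in
Lemma~\ref{lem:linear}; it depends only on $y$. Then $1-r\ge\pi y$, as $1-e^{-u}\ge u-\frac{u^2}{2}\ge\frac u2$ for $0\le u\le1$.
With $\theta=2\pi x$, \eqref{eq:linear} gives
\[
1-|f(re^{i\theta})|\le2\pi v\le2\pi\bigl(h(x+y)-h(x-y)\bigr)\le4\pi(1+\epsilon)Qy\le5\pi P_n(x)\,y .
\]
So $\frac{1-|f|}{1-r}\le5P_n(x)$, and for $t=-s\le0$
\[
\int_0^{2\pi}\Bigl(\frac{1-|f(re^{i\theta})|}{1-r}\Bigr)^t\,d\theta\ \ge\ 2\pi\,5^{-s}\int_0^1P_n(x)^{-s}\,dx .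
\]
In the toy model the mean of the product was the product of the means. Here the factors are not independent, but
positivity of Fourier coefficients gives the inequality we need. Indeed
\[
(1-a\cos\varphi)^{-s}=\sum_{j\ge0}\tbinom{s+j-1}j a^j\cos^j\varphi
\]
has Fourier coefficients $g_q\ge0$ with finite sum $(1-a)^{-s}$. Hence
\[
\int_0^1P_n^{-s}\,dx=\sum_{q_0+3q_1+\dots+3^{n-1}q_{n-1}=0}g_{q_0}g_{q_1}\cdots g_{q_{n-1}}\ \ge\ g_0^n .
\]
In the mean $g_0$ the contribution of each $j$ is nonnegative, and keeping $j=0,2$,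
\[
g_0\ge1+\tfrac{s(s+1)}2\,a^2\cdot\tfrac12=1+\frac{k^2s(s+1)}{160000}.
\]
Since $3^{-n}\le y<3^{1-n}$ and $1-r$ is comparable to $y$, $n=\frac{1}{\log3}\log\frac1{1-r}+O(1)$. Therefore
$I(t,f)\ge\frac{\log g_0}{\log3}$, and the asserted bound follows.

\emph{Failure of the conjecture.} Let $t_0\le t<0$, $s=-t$ and $X=k^2s(s+1)/160000$. Since $s\le\frac2{K-1}$,
\[
k^2s^2\le\tfrac4{(K+1)^2}\le1,\qquad k^2s\le\tfrac{2(K-1)}{(K+1)^2}\le\tfrac14,
\]
the last because $(K+1)^2-8(K-1)=(K-3)^2\ge0$. So $X\le10^{-5}$, $\log(1+X)\ge X-\frac{X^2}{2}\ge0.99X$, and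
\begin{equation}\label{eq:lowerlin}
B(K,t)\ \ge\ \tfrac{0.99}{\log3}X\ \ge\ 5\cdot10^{-6}\,k^2s(1+s).
\end{equation}
The conjectured value is $\frac{(K-1)^2}4s^2=\frac{(K+1)^2}4k^2s^2$. If $0<s\le\frac{2\cdot10^{-5}}{(K+1)^2}$,
then $s<\frac2{K-1}$ and $\frac{(K+1)^2}4s\le5\cdot10^{-6}<5\cdot10^{-6}(1+s)$; multiplying by $k^2s$ shows
that the conjectured value is smaller than $B(K,t)$.
\end{proof}

\section{The upper bound}\label{sec:upper}

The idea is to embed $f$ in a holomorphic family $f^\lambda$ of qc maps, with $f^0=\mathrm{id}$ and $f^k=f$, and to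
replace the integral mean by a sum over images of $N$ equally spaced points. This sum is governed by functions
that are harmonic in $\lambda$. They are bounded below in the whole disk of parameters, because areas in the plane add up, and
better on the real axis, because there lengths on the circle add up. A sharp inequality for nonnegative harmonic functions
turns these bounds into an upper bound at $\lambda=k$.

\subsection{Facts used}

A homeomorphism of $\mathbb C$ is also regarded as a homeomorphism of the Riemann sphere fixing $\infty$.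

\begin{itemize}
\item[(QS)] For $R<1$ there is an increasing homeomorphism $\eta_R$ of $[0,\infty)$ such that every qc
homeomorphism $g$ of $\mathbb C$ with $\|\mu_g\|_\infty\le R$ satisfies
\[
|g(x)-g(w)|\le\eta_R\Bigl(\frac{|x-w|}{|y-w|}\Bigr)|g(y)-g(w)|\qquad (x,y,w\in\mathbb C,\ y\ne w);
\]
see \cite[Thm 3.5.3]{AIM}. We call $w$ the \emph{center}. Taking $x=y$ shows $\eta_R(1)\ge1$, so $\eta_R(2)\ge1$.
\item[(AB)] If $\|\nu\|_\infty\le1$ and $|\lambda|<1$, there is a unique qc homeomorphism $f^\lambda$ of the sphere fixing $0,1,\infty$ with Beltrami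
coefficient $\lambda\nu$, and $\lambda\mapsto f^\lambda(z)$ is
holomorphic in $|\lambda|<1$ for each $z\in\mathbb C$ (Ahlfors--Bers).
\item[(H\"ol)] A $K$-qc self-map of $\mathbb D$ extends to a homeomorphism of $\overline{\mathbb D}$ that is
$1/K$-H\"older (Mori, after M\"obius normalization).
\end{itemize}

\begin{lemma}\label{lem:convex}
For a $K$-qc self-map $f$ of $\mathbb D$ there is $c>0$ with $1-|f(z)|\ge c(1-|z|)^K$. The function
$t\mapsto I(t,f)$ is finite and convex on $\mathbb R$, hence continuous.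
\end{lemma}

\begin{proof}
By (H\"ol), $f^{-1}$ is $1/K$-H\"older on $\overline{\mathbb D}$. Assume $f(z)\neq0$, and let $w\in\partial\mathbb D$ be the boundary point such that $f(w)=f(z)/|f(z)|$. Then
$1-|z|\le|z-w|\le C|f(z)-f(w)|^{1/K}=C(1-|f(z)|)^{1/K}$. (At the one point where $f(z)=0$ the bound holds after decreasing $c$.) So
$c(1-r)^{K-1}\le\frac{1-|f|}{1-r}\le\frac1{1-r}$ on $|z|=r$, which makes $I(t,f)$ finite for all real $t$. For fixed
$r$ the logarithm of the integral is convex in $t$ by H\"older's inequality, and a finite limsup of convex functions is convex.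
\end{proof}

\subsection{A holomorphic family and a discretization}

Let $f$ be a $K$-qc self-map of $\mathbb D$. Post-composition with a M\"obius automorphism of $\mathbb D$ changes
$1-|f|$ by bounded factors only, so we may assume $f(0)=0$ and $f(1)=1$. Since the circle is removable, reflection in $\partial\mathbb D$ extends
$f$ to a $K$-qc homeomorphism of the sphere fixing $0,1,\infty$, still denoted $f$. Put $\nu=\mu_f/k$, so that $\|\nu\|_\infty\le1$,
and let $f^\lambda$ be as in (AB). By uniqueness $f^0=\mathrm{id}$ and $f^k=f$.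

\emph{For real $\lambda\in(-1,1)$, $f^\lambda$ preserves $\partial\mathbb D$.} With $j(z)=1/\bar z$, the chain rule shows that $j\circ g\circ j$ has
Beltrami coefficient $T\mu_g$, where $T\mu(z)=(z/\bar z)^2\,\overline{\mu(1/\bar z)}$. Since $jfj=f$, we have $T\nu=\nu$, and
as $T$ is real-linear, $T(\lambda\nu)=\lambda\nu$ for real $\lambda$. So $jf^\lambda j$ has the same coefficient as $f^\lambda$ and
also fixes $0,1,\infty$; by uniqueness $jf^\lambda j=f^\lambda$, whence $|f^\lambda|=1$ on $\partial\mathbb D$. For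
nonreal $\lambda$ this fails in general.

For $N\ge6$ let $z_j=e^{2\pi ij/N}$ and $r_j(\lambda)=f^\lambda(z_{j+1})-f^\lambda(z_j)$, with $j$ modulo $N$.
The $r_j$ are holomorphic and, as $f^\lambda$ is injective, without zeros in $|\lambda|<1$.

\begin{lemma}[discretization]\label{lem:disc}
Let $\rho=1-r\le\frac16$ and $N=\lceil1/\rho\rceil$, and let $s\ge0$. There are constants $C$ and $C'$, independent of $r$ (and $C'$ of $s$), with
\begin{equation}\label{eq:disc}
\int_0^{2\pi}\Bigl(\frac{1-|f(re^{i\theta})|}{\rho}\Bigr)^{-s}d\theta\le C\,N^{-1-s}\sum_j|r_j(k)|^{-s},\qquad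
\int_0^{2\pi}\frac{1-|f(re^{i\theta})|}{\rho}\,d\theta\le C'\sum_j|r_j(k)| .
\end{equation}
\end{lemma}

\begin{proof}
We have $N\ge6$ and $\frac1\rho\le N\le\frac2\rho$. Let $z=re^{i\theta}$ with $\frac{2\pi j}N\le\theta\le\frac{2\pi(j+1)}N$. Then
$|z-z_j|$ and $|z-z_{j+1}|$ are at most $\rho+\frac{2\pi}N\le8\rho$. Let $\omega\in\partial\mathbb D$ be such that $f(\omega)$ is a
boundary point nearest to $f(z)$; then $|\omega-z|\ge\rho$, and (QS) with center $z$ gives
$|f(z_i)-f(z)|\le\eta_k(8)\,(1-|f(z)|)$ for $i=j,j+1$. So $|r_j(k)|\le2\eta_k(8)(1-|f(z)|)$. Conversely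
$|z_{j+1}-z_j|=2\sin\frac\pi N\ge\frac4N\ge2\rho$, so (QS) with center $z_j$ gives
$1-|f(z)|\le|f(z)-f(z_j)|\le\eta_k(4)|r_j(k)|$. Integrate over the $N$ arcs of length $\frac{2\pi}N$,
using $\rho\le\frac2N$ in the first case and $\frac1{N\rho}\le1$ in the second.
\end{proof}

\begin{lemma}[two packing bounds]\label{lem:pack}
\emph{(a)} If $|\lambda|\le R<1$, then $\sum_j|r_j(\lambda)|^2\le C_R:=\eta_R(2)^4$, and $C_R\ge1$.
\emph{(b)} If $\lambda\in(-1,1)$ is real, then $\sum_j|r_j(\lambda)|\le2\pi$.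
\end{lemma}

\begin{proof}
(a) The disks $B_j=B(z_j,\sin\frac\pi N)$ are disjoint, because distinct centers have distance at least $|z_{j+1}-z_j|=2\sin\frac\pi N$. By (QS) with center
$z_j$, every point of $f^\lambda(\partial B_j)$ has distance at least $|r_j(\lambda)|/\eta_R(2)$ from
$f^\lambda(z_j)$, so $f^\lambda(B_j)$ contains the disk of that radius about $f^\lambda(z_j)$. All $B_j$ lie in $B(0,2)$, and by (QS) with center
$0$ and $f^\lambda(1)=1$ we have $f^\lambda(B(0,2))\subset B(0,\eta_R(2))$. Comparing areas,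
$\sum_j\pi|r_j(\lambda)|^2/\eta_R(2)^2\le\pi\eta_R(2)^2$.

(b) $f^\lambda$ is a homeomorphism of the circle, and chords are shorter than the arcs they span.
\end{proof}

\subsection{Entropy, and what planar packing alone gives}\label{subsec:heur}

The sum $\sum_j|r_j(k)|^{-s}$ to be bounded is not harmonic as a function of the parameter. We linearize it. For real numbers $x_j$,
\begin{equation}\label{eq:gibbs}
\log\sum_je^{x_j}=\max_p\Bigl(H(p)+\sum_jp_jx_j\Bigr),\qquad H(p)=-\sum_jp_j\log p_j,
\end{equation}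
the maximum being over probability vectors: $H(p)+\sum p_jx_j=\sum_{p_j>0} p_j\log(e^{x_j}/p_j)\le\log\sum e^{x_j}$
by concavity of $\log$, with equality for $p_j$ proportional to $e^{x_j}$. For \emph{fixed} $p$ write $H=H(p)$ and let
\[
\Lambda(\lambda)=\sum_jp_j\log\frac1{|r_j(\lambda)|} ,
\]
which is harmonic in $|\lambda|<1$ because the $r_j$ are holomorphic without zeros. By \eqref{eq:gibbs} with
$x_j=-s\log|r_j(k)|$, we have to bound
$H+s\Lambda(k)$ from above, uniformly in $p$. By \eqref{eq:gibbs}, with $x_j=2\log|r_j(\lambda)|$ and $x_j=\log|r_j(\lambda)|$, and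
Lemma~\ref{lem:pack}, for every $R<1$
\begin{equation}\label{eq:lambdabounds}
\Lambda(\lambda)\ge\tfrac H2-\tfrac12\log C_R\quad(|\lambda|\le R),\qquad
\Lambda(\lambda)\ge H-\log2\pi\quad(\lambda\in(-1,1)).
\end{equation}

In the rest of this subsection we argue heuristically: we ignore bounded errors and treat $R$ as $1$. Then $v=\Lambda-\frac H2$ is a
nonnegative harmonic function in the unit disk with $v(0)=\log N-\frac H2$. The first thing to try is Harnack's
inequality $v(k)\le\frac{1+k}{1-k}v(0)=Kv(0)$. It gives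
\[
H+s\Lambda(k)=\bigl(1+\tfrac s2\bigr)H+s\,v(k)\le\bigl(1-\tfrac{(K-1)s}2\bigr)H+sK\log N .
\]
For $s\le\frac2{K-1}$ the coefficient of $H$ is nonnegative, and $H\le\log N$ yields the bound
$\bigl(1+s+\frac{K-1}2s\bigr)\log N$. By \eqref{eq:disc} this means $I(t,f)\le\frac{K-1}2|t|$: the chord from $(0,0)$ to $(t_0,1)$. So planar packing
already explains the value $1$ at $t_0$, but it gives only the chord in between.

To improve on the chord we use the second bound in \eqref{eq:lambdabounds}. Equality in Harnack forces $v$ to be a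
multiple of the Poisson kernel with pole at $1$, which is small at a negative real point $-l$, where $0<l<1$. But $f^{-l}$ also
preserves the circle, so $v(-l)\ge\frac H2$. We therefore look for an inequality
\[
s\,v(k)+m\,v(-l)\le M\,v(0),\qquad m\ge0,
\]
valid for all nonnegative harmonic $v$. It gives
\[
H+s\Lambda(k)\le\bigl(1+\tfrac s2\bigr)H+M\bigl(\log N-\tfrac H2\bigr)-\tfrac{mH}2 ,
\]
and $H$ disappears if $M+m=2+s$. Writing $M=1+s+b$ and $m=1-b$, the outcome is $I(t,f)\le b$, and we want $b$ as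
small as possible. The next lemma gives the choice we use.

\subsection{The three-point inequality}

\begin{lemma}\label{lem:key}
Let $0<k<1$, $0<s<\frac{1-k}k$, and put
\[
l=\frac{sk}{1-k^2-sk^2},\qquad b=\frac{s(1+s)k^2}{1-k^2-sk^2}.
\]
Then $0<l<1$, $b<1$, and every nonnegative function $v$ harmonic in a neighborhood of $\overline{\mathbb D}$
satisfies
\begin{equation}\label{eq:key}
s\,v(k)+(1-b)\,v(-l)\le(1+s+b)\,v(0).
\end{equation}
\end{lemma}

\begin{proof}
The hypothesis on $s$ gives $sk(1+k)<1-k^2$, that is, $sk<1-k^2-sk^2$; so $0<l<1$. From the definition of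
$l$,
\[
sk(1+kl)=l(1-k^2),\qquad 1+kl=\frac{1-k^2}{1-k^2-sk^2},\qquad l+k=\frac{k(1-k^2)(1+s)}{1-k^2-sk^2}.
\]
The last two give $\frac{l(l+k)}{1+kl}=lk(1+s)=b$, whence $1-b=\frac{1-l^2}{1+kl}>0$.

By the Poisson formula it suffices to prove, for $c=\cos\varphi\in[-1,1]$,
\[
s\,\frac{1-k^2}{1+k^2-2kc}+(1-b)\,\frac{1-l^2}{1+l^2+2lc}\le1+s+b .
\]
As $s>0$ and $1-b>0$, the left side is convex in $c$, so only $c=\pm1$ matter. At $c=1$ the inequality reads
$s\frac{1+k}{1-k}+(1-b)\frac{1-l}{1+l}\le1+s+b$, or $\frac{2sk}{1-k}-\frac{2l}{1+l}\le\frac{2b}{1+l}$. At $c=-1$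
it reads $s\frac{1-k}{1+k}+(1-b)\frac{1+l}{1-l}\le1+s+b$, or
$-\frac{2sk}{1+k}+\frac{2l}{1-l}\le\frac{2b}{1-l}$. So the two conditions are
\begin{equation}\label{eq:twolines}
b\ge\frac{sk}{1-k}(1+l)-l\qquad\text{and}\qquad b\ge l-\frac{sk}{1+k}(1-l).
\end{equation}
Substituting $sk=\frac{l(1-k^2)}{1+kl}$, the right sides become
\[
l\,\frac{(1+k)(1+l)-(1+kl)}{1+kl}=\frac{l(l+k)}{1+kl}\qquad\text{and}\qquad
l\,\frac{(1+kl)-(1-k)(1-l)}{1+kl}=\frac{l(l+k)}{1+kl}.
\]
Both equal $b$, so \eqref{eq:twolines} holds, with equality in both.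
\end{proof}

The choice of $l$ can be read off from \eqref{eq:twolines}. For given $l\in(0,1)$ these conditions are necessary for \eqref{eq:key}
(multiples of Poisson kernels with poles at $\varrho$ and $-\varrho$, $\varrho\to1^+$, test them). Their right
sides are affine in $l$; the first is decreasing exactly because $s<\frac{1-k}k$, the second is increasing, so their maximum
is smallest where they cross. At $s=\frac{1-k}k$ the formulas give $l=b=1$, the term $v(-l)$ drops out, and we
are back at Harnack.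

\subsection{Proof of the upper bound}

\begin{proposition}\label{prop:upper}
$B(K,t)\le U_K(t)$ for $t_0\le t\le0$.
\end{proposition}

\begin{proof}
For $t=0$ both sides are $0$. Let $t=-s$ with $0<s<\frac{1-k}k$, and let $f$ be normalized as above. Planar packing holds
with a uniform constant only on $|\lambda|\le R<1$, so we rescale: choose $R\in(k,1)$ so close to $1$ that $k'=k/R$
satisfies $s<\frac{1-k'}{k'}$, and let $l',b'$ be the numbers of Lemma~\ref{lem:key} for $k'$ in place of
$k$. For a probability vector $p$ put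
\[
v(\zeta)=\Lambda(R\zeta)-\tfrac H2+\tfrac12\log C_R .
\]
This is harmonic in $|\zeta|<1/R$, and by \eqref{eq:lambdabounds} it is nonnegative on $\overline{\mathbb D}$. Moreover, as
$C_R\ge1$,
\begin{align*}
v(k')&\ge\Lambda(k)-\tfrac H2 &&\text{because }Rk'=k,\\
v(-l')&\ge\tfrac H2-\log2\pi &&\text{because }-Rl'\in(-1,1)\text{ is real},\\
v(0)&\le\log N-\tfrac H2+\tfrac12\log C_R &&\text{because }|r_j(0)|=2\sin\tfrac\pi N\ge\tfrac1N .
\end{align*}
Insert this in \eqref{eq:key}, written for $k',l',b'$; here $1-b'>0$: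
\[
s\bigl(\Lambda(k)-\tfrac H2\bigr)+(1-b')\bigl(\tfrac H2-\log2\pi\bigr)\le(1+s+b')\bigl(\log N-\tfrac H2+\tfrac12\log C_R\bigr).
\]
Collected on the left, the coefficients of $H$ add up to $-\frac s2+\frac{1-b'}2+\frac{1+s+b'}2=1$, so
\[
H+s\Lambda(k)\le(1+s+b')\log N+C
\]
with $C$ independent of $N$ and $p$ (it depends on $R$ and $s$). Maximizing over $p$ by \eqref{eq:gibbs},
$\sum_j|r_j(k)|^{-s}\le e^CN^{1+s+b'}$. By \eqref{eq:disc} the integral mean is $O(N^{b'})$ with
$N\le\frac2{1-r}$, so $I(t,f)\le b'$. As $R\to1$, $b'\to\frac{s(1+s)k^2}{1-k^2-sk^2}=U_K(t)$.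

Thus $I(t,f)\le U_K(t)$ for $t_0<t\le0$ and, since $I(\cdot,f)$ (by Lemma~\ref{lem:convex}) and $U_K$ are continuous at $t_0$,
also at $t_0$. Take the supremum over $f$.
\end{proof}

\section{Endpoints, the corner, and comparison}\label{sec:ends}

\begin{lemma}\label{lem:power}
There is a $K$-qc self-map $f$ of $\mathbb D$ with $I(t,f)\ge-(K-1)t-1$ for all $t\le0$.
\end{lemma}

\begin{proof}
The map $g(z)=z|z|^{K-1}$ of $\mathbb H$ onto itself is $K$-qc: in the coordinate $\log z$ it multiplies the real part by $K$ and fixes the imaginary part. Let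
$\varphi(z)=\frac{i-z}{i+z}$, which maps $\mathbb H$ onto $\mathbb D$ and $0$ to $1$, and let
$f=\varphi g\varphi^{-1}$. For $r$ near $1$ and $|\theta|\le1-r$, the point $w=re^{i\theta}$ satisfies
$|w-1|\le2(1-r)$, so $|\varphi^{-1}(w)|\le C(1-r)$ and $|g(\varphi^{-1}(w))|\le C(1-r)^K$; hence
$1-|f(w)|\le|f(w)-1|\le C(1-r)^K$, with changing constants $C$. For $t\le0$ this arc alone contributes at least
$c\,(1-r)^{1+(K-1)t}$ to the integral, with $c>0$ independent of $r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]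
The lower bound is \eqref{eq:lowerlin} for $t<0$ and trivial at $t=0$. The bound by $U_K$ is Proposition~\ref{prop:upper}. For $t_0\le t\le0$,
$1+\kappa t\ge1-\frac{K-1}{2K}=\frac{K+1}{2K}$, so
\[
U_K(t)\le\kappa\,\tfrac{2K}{K+1}\,t(t-1)=\tfrac{(K-1)^2}{2(K+1)}\,t(t-1)=\tfrac{K+1}2\,k^2\,t(t-1).
\]

\emph{Endpoints.} $B(K,0)=0=U_K(0)$. At $s=\frac2{K-1}$ we have
$\kappa s(1+s)=\frac{K-1}{2K}\cdot\frac{K+1}{K-1}=\frac{K+1}{2K}=1-\kappa s$, so $U_K(t_0)=1$, and
Lemma~\ref{lem:power} gives $B(K,t_0)\ge-(K-1)t_0-1=1$.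

\emph{Corner.} By the second part of \eqref{eq:disc} and Lemma~\ref{lem:pack}(b), $I(1,f)\le0$ for every $f$. As
$I(0,f)=0$, convexity gives $I(t,f)\le0$ on $[0,1]$, and the identity map gives $0$. So $B(K,\cdot)=0$ on
$[0,1]$. On $[t_0,1]$ the function $B(K,\cdot)$ is finite and, as a supremum of convex functions, convex; so its left derivative at $0$ exists
and equals $-\lim_{s\to0^+}B(K,-s)/s$. By Proposition~\ref{prop:upper}, $B(K,-s)\le\kappa s+O(s^2)$, and by
Theorem~\ref{thm:lower}, $B(K,-s)\ge\frac{k^2s}{160000\log3}+O(s^2)$. So the left derivative lies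
in $\bigl[-\kappa,-\frac{k^2}{160000\log3}\bigr]$. It is negative, while the right derivative is $0$.
\end{proof}

\begin{remark}\label{rem:compare}
Since $\frac{(K-1)^2}4=K\kappa$, a direct computation gives, with $s=-t$,
\[
U_K(t)-\frac{(K-1)^2}4t^2=\frac{\kappa s\bigl(1+s-Ks(1-\kappa s)\bigr)}{1-\kappa s}
=\frac{\kappa s\bigl(1-\frac{K-1}2s\bigr)^2}{1-\kappa s}.
\]
So the conjectured function agrees with $U_K$ at $t=0$ and $t=t_0$, is tangent to it at $t_0$, and lies strictly below it in
between.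
\end{remark}

\begin{remark}\label{rem:far}
For $t<t_0$, the bound $1-|f|\ge c(1-|z|)^K$ of Lemma~\ref{lem:convex}, applied to the factor
$\bigl(\frac{1-|f|}{1-r}\bigr)^{t-t_0}$, together with $I(t_0,f)\le1$, gives $I(t,f)\le1+(K-1)(t_0-t)=-(K-1)t-1$. With Lemma~\ref{lem:power} this
recovers $B(K,t)=-(K-1)t-1$ for $t<t_0$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{AIM} Astala, Iwaniec, and Martin, \emph{Elliptic PDE and Quasiconformal Mappings in the Plane}.
\bibitem{PSum} \emph{Project Summary} (as printed: PROJECT SUMMARY),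
\texttt{https://www.math.stonybrook.edu/\~{}bishop/vita/nsf00.pdf}.
\bibitem{PS} Prause and Smirnov, \emph{Quasisymmetric distortion spectrum}, Bull.\ LMS, 2011.
\end{thebibliography}

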